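\title{The indicated chromatic number is unbounded on 3-chromatic graphs}

\begin{abstract}
In the indicated coloring game, Indicator selects the vertices of a graph one at a time and Painter colors each selected vertex properly from a fixed palette; Indicator wants the whole graph colored and Painter wants to prevent this. The indicated chromatic number $\chi_I(G)$ is the least palette size with which Indicator can win. We disprove the conjecture that $\chi_I(G)\le f(\chi(G))$ for some function $f$: for every $k$ there is a graph with $\chi=3$ and $\chi_I>k$. More precisely, the pairs $(\chi(G),\chi_I(G))$ that occur are exactly $(1,1)$, $(2,2)$ and all $(a,b)$ with $3\le a\le b$. The construction starts from the nine-cycle and alternates two operations that preserve a fixed $3$-coloring: taking disjoint copies, and adding vertices whose neighborhoods avoid one color class.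
\end{abstract}

\section{Introduction}

All graphs are finite and simple. Let $G$ be a graph and $m$ a positive integer. The \emph{$m$-game} on $G$ is played by two players, Indicator (she) and Painter (he), with a palette of $m$ colors. In each round Indicator selects an uncolored vertex, and Painter gives it a color of the palette that does not appear on any of its colored neighbors, so that the partial coloring stays proper. Indicator wins if all of $G$ gets colored. Painter wins if at some point all $m$ colors appear on the neighbors of the selected vertex. The \emph{indicated chromatic number} $\chi_I(G)$ is the smallest $m$ for which Indicator has a winning strategy in the $m$-game on $G$.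

The number $\chi_I(G)$ measures how well one can color $G$ by controlling the order of the vertices and nothing else. It lies between two classical parameters. One is the chromatic number $\chi(G)$, the number of colors that suffices when the two players cooperate. The other is the \emph{coloring number} $\operatorname{col}(G)$, the least $d$ such that the vertices of $G$ can be ordered so that each vertex has fewer than $d$ earlier neighbors; it equals the degeneracy of $G$ (the largest minimum degree of a subgraph) plus one. With $\Delta(G)$ the maximum degree,
\[
\chi(G)\le\chi_I(G)\le\operatorname{col}(G)\le\Delta(G)+1
\]
(Lemma~\ref{lem:bounds}), and one asks how far from the lower end $\chi_I$ can be. It is known that there are graphs with $\chi(G)=3$ and $\chi_I(G)=4$, and that no constant $a$ satisfies $\chi_I(G)\le\chi(G)+a$ for all $G$. Neither fact excludes a bound such as $\chi_I\le 2\chi$, and the following conjecture is posed in~\cite{indicated}.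

\begin{quote}
\emph{There is a function $f$ such that $\chi_I(G)\le f(\chi(G))$ for every graph $G$.}
\end{quote}

The simplest cases support it. If $\chi(G)\le 2$ then $\chi_I(G)=\chi(G)$ (Lemma~\ref{lem:bip}), even though $\operatorname{col}$ is unbounded on bipartite graphs: the last vertex of any ordering of $K_{n,n}$ has $n$ earlier neighbors, so $\operatorname{col}(K_{n,n})=n+1$. The reason is that Indicator can leave Painter almost no choice, by selecting vertices whose color is forced. One might expect a weaker form of this control to survive for $\chi=3$, all the more because a larger palette makes Painter's task of surrounding one vertex with all colors more demanding. It does not survive.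

\begin{theorem}\label{thm:main}
For every $k$ there is a graph $G$ with $\chi(G)=3$ and $\chi_I(G)>k$. Hence no function $f$ satisfies $\chi_I(G)\le f(\chi(G))$ for all graphs $G$.
\end{theorem}

\begin{theorem}\label{thm:pairs}
A pair $(a,b)$ of positive integers equals $(\chi(G),\chi_I(G))$ for some nonempty graph $G$ if and only if $(a,b)=(1,1)$, or $(a,b)=(2,2)$, or $3\le a\le b$. For $3\le a\le b$ the graph can be chosen so that $\chi_I(G)$ also equals $\operatorname{col}(G)$.
\end{theorem}

The proof builds $3$-chromatic graphs $H_2,H_3,\dots$ such that Painter wins the $k$-game on $H_k$. Section~\ref{sec:idea} explains the idea and carries it out by hand for $H_2=C_9$ and $H_3$. The step from $m$ to $m+1$ colors (Section~\ref{sec:phi}) needs a strategy that wins in a stronger sense, Section~\ref{sec:copies} restores this stronger property by taking disjoint copies, and Section~\ref{sec:final} assembles the graphs.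

\section{Blocked vertices and first bounds}\label{sec:basic}

In the $m$-game, call an uncolored vertex \emph{blocked} if all $m$ colors appear on its neighbors. Every play ends either with all vertices colored or with the selection of a blocked vertex. Colors are never changed, so a blocked vertex can never be colored; once some vertex is blocked, Painter wins by giving arbitrary legal colors. A strategy for Painter is a rule that assigns a legal color to each selected vertex that is not blocked, depending on the play so far. It is \emph{winning} if every play consistent with it ends with the selection of a blocked vertex; if Painter has such a strategy we say that he \emph{wins} the $m$-game, and then Indicator has no winning strategy.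

We write $\sqcup$ for disjoint union. Concatenating orderings gives $\operatorname{col}(G\sqcup F)\le\max(\operatorname{col}(G),\operatorname{col}(F))$.

\begin{lemma}\label{lem:bounds}
For every nonempty graph $G$, $\chi(G)\le\chi_I(G)\le\operatorname{col}(G)\le\Delta(G)+1$.
\end{lemma}

\begin{proof}
A play of the $m$-game won by Indicator ends with a proper $m$-coloring, which gives the first inequality. If $d=\operatorname{col}(G)$ and Indicator selects the vertices in an order in which each has fewer than $d$ earlier neighbors, then each selected vertex has fewer than $d$ colored neighbors and is not blocked in the $d$-game. Finally, in any order each vertex has at most $\Delta(G)$ earlier neighbors.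
\end{proof}

\begin{lemma}\label{lem:bip}
If $G$ is nonempty and $\chi(G)\le2$, then $\chi_I(G)=\chi(G)$.
\end{lemma}

\begin{proof}
If $\chi(G)=1$, then $G$ has no edge and no vertex is ever blocked in the $1$-game. Let $\chi(G)=2$; by Lemma~\ref{lem:bounds} it suffices to show that Indicator wins the $2$-game. She treats the components one after another. In a component with bipartition $X\cup Y$ she first selects a vertex of $X$, which gets some color $\alpha$, and afterwards always an uncolored vertex with a colored neighbor; such a vertex exists, by connectedness, until the component is colored. Let $\beta$ be the other color. By induction all colored vertices of $X$ have color $\alpha$ and all colored vertices of $Y$ have color $\beta$: a selected vertex of $Y$ has colored neighbors, all in $X$ and hence of color $\alpha$, so $\beta$ is legal for it and is its only legal color; the same holds for a selected vertex of $X$ with $\alpha$ and $\beta$ exchanged.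
\end{proof}

Painter's wins pass to disjoint unions.

\begin{lemma}\label{lem:union}
If Painter wins the $m$-game on $H$, then he wins the $m$-game on $H\sqcup F$ for every graph $F$.
\end{lemma}

\begin{proof}
Painter follows a winning strategy $\sigma$ on $H$ and gives arbitrary legal colors on $F$. There are no edges between $H$ and $F$, so the moves in $H$ form a play on $H$ consistent with $\sigma$, and $H$ is never completely colored.
\end{proof}

They do not pass to arbitrary larger graphs, because new vertices can become tools for Indicator.

\begin{example}\label{ex:triangle}
Let $V_1,V_2,V_3$ be the color classes of a proper $3$-coloring of $G$. Add a triangle $t_1t_2t_3$ and join $t_i$ to all vertices of $V_j$ for $j\neq i$. In the $3$-game Indicator first selects $t_1,t_2,t_3$, which get distinct colors $c_1,c_2,c_3$. Each vertex of $V_i$ is then adjacent to the two colors other than $c_i$, so it can only get $c_i$, and $c_i$ stays legal for it because $V_i\cup\{t_i\}$ is independent. Thus every $3$-colorable graph is an induced subgraph of a graph with $\chi_I=3$.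
\end{example}

So whenever we add vertices, Painter's strategy has to say what happens if Indicator selects them early.

\section{The idea, and the nine-cycle}\label{sec:idea}

\subsection*{Punishing the extra color}
Suppose Painter wins the $m$-game on $G$ with a strategy $\sigma$, and we want a larger graph on which he wins with one more color $\varepsilon$. If Painter plays $\sigma$ with the old colors, then $\varepsilon$ matters only when Indicator selects a vertex $u$ that is blocked in the $m$-game: now $u$ can take $\varepsilon$. Painter would like this move to block another vertex. After it, $u$ and $m$ suitable neighbors of $u$ form a set $T$ of $m+1$ vertices carrying all $m+1$ colors, so a vertex adjacent to all of $T$ would do. This suggests adding, for every $(m+1)$-set $T\subseteq V(G)$, a new vertex $w_T$ adjacent exactly to $T$. If Indicator selects new vertices early, Painter gives them $\varepsilon$, which can only take $\varepsilon$ away from $u$.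

The difficulty is the chromatic number. If $\chi(G)=3$ and $m\ge2$, every $3$-coloring of $G$ uses all three colors, some $(m+1)$-set $T$ contains all three, and $w_T$ needs a fourth. To keep a $3$-coloring we fix one and add $w_T$ only when $T$ avoids a color class, in which $w_T$ is then placed.

\begin{definition}\label{def:phi}
A \emph{tripartitioned graph} is a graph $G$ with a fixed partition $V(G)=V_1\cup V_2\cup V_3$ into independent sets, possibly empty, called \emph{parts}; in particular $\chi(G)\le3$. For a tripartitioned graph $G$ and $m\ge1$, let $\Phi_m(G)$ be obtained from $G$ by adding, for each $i\in\{1,2,3\}$ and each $(m+1)$-set $T\subseteq V(G)\setminus V_i$, a \emph{new} vertex $w_{T,i}$, adjacent exactly to the vertices of $T$ and placed in part $V_i$.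
\end{definition}

The new vertices are pairwise nonadjacent and $w_{T,i}$ has no neighbor in $V_i$, so $\Phi_m(G)$ is again tripartitioned.

The price is that the set formed by $u$ and $m$ of its neighbors may meet all three parts, and then no new vertex is attached to it. But the $m$ vertices that accompany $u$ in $T$ need not be neighbors of $u$: any $m$ vertices carrying the $m$ old colors serve, provided that they and $u$ avoid a common part. This is the condition we impose on $\sigma$.

\begin{definition}\label{def:strong}
At a given moment of the $m$-game, a set $X\subseteq V(G)$ is \emph{full} if each of the $m$ colors appears on a vertex of $X$. A strategy for Painter on a tripartitioned graph $G$ is \emph{strongly winning} if it is winning and, whenever a blocked vertex $u$ is selected, there is an index $i$ such that $u\notin V_i$ and $V(G)\setminus V_i$ is full.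
\end{definition}

A full set stays full, and a set containing a full set is full.

\subsection*{Two colors}
Painter wins the $2$-game on every odd cycle, since no play can end in a proper $2$-coloring. Winning strongly is harder. On a triangle with one vertex in each part, the first two vertices get different colors, the third is blocked, and removing the part of either colored vertex removes a color. What hurts Painter is that the two neighbors of the blocked vertex are adjacent, so that one color forces the other. Among the cycles whose parts are the residue classes modulo $3$, the next odd one is $C_9$. There, deleting the part of a vertex $u$ leaves three disjoint edges, and the two neighbors of $u$ lie on different edges. To color both without touching the part of $u$, Indicator must give Painter a second free choice, and he uses it to put both colors into one part, or the same color into two parts.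

\begin{lemma}\label{lem:c9}
Let $C_9=v_1v_2\cdots v_9$ with parts $V_1=\{v_1,v_4,v_7\}$, $V_2=\{v_2,v_5,v_8\}$, $V_3=\{v_3,v_6,v_9\}$. Painter has a strongly winning strategy in the $2$-game on $C_9$.
\end{lemma}

\begin{proof}
Let the colors be $\alpha,\beta$. A selected vertex that is not blocked and has a colored neighbor has exactly one legal color. For a selected vertex $z$ without colored neighbors Painter uses the following rule: if the part of $z$ contains a colored vertex but is not full, $z$ gets the color missing from that part; otherwise $z$ gets $\alpha$.

Since $C_9$ is not $2$-colorable, every play ends with the selection of a blocked vertex $u$. Rotations of the cycle permute the parts and the rule treats all parts alike, so we may assume $u=v_9\in V_3$. Its neighbors $v_1\in V_1$ and $v_8\in V_2$ have different colors, say $c$ on $v_1$ and $d$ on $v_8$. Suppose that the condition of Definition~\ref{def:strong} fails for both $i=2$ and $i=1$. Then $V_1\cup V_3$ contains $c$ and is not full, so it misses $d$; and $V_2\cup V_3$ contains $d$ and is not full, so it misses $c$. Hence, at the end of the play and therefore throughout it: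
\begin{quote}
$(\ast)$ no vertex of $V_3$ is colored, every colored vertex of $V_1$ has color $c$, and every colored vertex of $V_2$ has color $d\ne c$.
\end{quote}
The graph induced on $V_1\cup V_2$ consists of the edges $v_1v_2$, $v_4v_5$, $v_7v_8$, each with one end in $V_1$ and one in $V_2$. Let $f$ be the first vertex colored; it got $\alpha$, and by $(\ast)$ it lies on one of these three edges, say $K$. The colored vertices $v_1$ and $v_8$ lie on different edges, so some colored vertex is not on $K$; let $z$ be the first one, so $z\in V_1\cup V_2$ by $(\ast)$. When $z$ was selected, all colored vertices were on $K$. One neighbor of $z$ is in $V_3$ and the other is on the edge of $z$, which is not $K$, so $z$ had no colored neighbor and the rule applied.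

If the part of $z$ contained a colored vertex at that moment, it contained exactly one, because $K$ has one vertex in that part. The part was then not full, $z$ got the missing color, and the part contains both colors, contrary to $(\ast)$. If the part of $z$ contained no colored vertex, then $z$ got $\alpha$, and $f$ lies in the other one of $V_1,V_2$. Then $\alpha$ appears in both $V_1$ and $V_2$, contrary to $c\neq d$ in $(\ast)$.
\end{proof}

\begin{example}\label{ex:play}
The graph $\Phi_2(C_9)$ has $9+3\binom63=69$ vertices. Consider the $3$-game on it with colors $\alpha,\beta,\varepsilon$, where Painter follows Lemma~\ref{lem:c9} on the cycle and gives $\varepsilon$ to new vertices. Indicator would like to reproduce the tripartition. She selects $v_1$, which gets $\alpha$, then $v_2$, which gets $\beta$, then $v_8$. If Painter answered $\beta$, she would select $v_9$ and force $\varepsilon$ on it; the coloring would agree with the parts, and no new vertex would see three colors. The rule answers $\alpha$ instead, and $V_2$ now contains both $\alpha$ and $\beta$. Suppose she continues with $v_9,v_3,v_4,v_5,v_6$, which get $\beta,\alpha,\beta,\alpha,\beta$, and then selects $v_7$, which sees $\beta$ on $v_6$ and $\alpha$ on $v_8$. The set $\{v_6,v_7,v_8\}$ meets all three parts and has no new vertex attached,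 but $T=\{v_2,v_7,v_8\}$ avoids $V_3$, so $w=w_{T,3}$ exists. Painter gives $\varepsilon$ to $v_7$, and $w$ is blocked (Figure~\ref{fig:play}). Had Indicator selected $w$ earlier to protect it, $w$ would carry $\varepsilon$, and $v_7$ itself would now be blocked.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\foreach \x/\y/\z in {1/\alpha/white,2/\beta/gray!25,3/\alpha/gray!55,4/\beta/white,5/\alpha/gray!25,6/\beta/gray!55,7/\varepsilon/white,8/\alpha/gray!25,9/\beta/gray!55}{
  \node[draw,circle,fill=\z,inner sep=0pt,minimum size=6mm] (v\x) at ({130-40*\x}:1.9) {$\y$};
  \node at ({130-40*\x}:2.5) {$v_{\x}$};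
}
\foreach \x/\y in {1/2,2/3,3/4,4/5,5/6,6/7,7/8,8/9,9/1} \draw (v\x)--(v\y);
\node[draw,rectangle,fill=gray!55,inner sep=0pt,minimum size=6mm] (w) at (0,0) {$w$};
\foreach \x in {2,7,8} \draw[thick] (w)--(v\x);
\end{tikzpicture}
\caption{A position of the $3$-game on $\Phi_2(C_9)$ that is won for Painter. Shades show the parts ($V_1$ white, $V_2$ light, $V_3$ dark), Greek letters show the colors given so far, and only one of the $60$ new vertices is drawn. The uncolored new vertex $w\in V_3$ is adjacent to $v_2,v_7,v_8$, which avoid $V_3$ and carry all three colors.}
\label{fig:play}
\end{figure}

\section{One more color, no new part}\label{sec:phi}

The dilemma at the end of Example~\ref{ex:play} is the general mechanism.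

\begin{lemma}\label{lem:phi}
Let $G$ be a tripartitioned graph. If Painter has a strongly winning strategy $\sigma$ in the $m$-game on $G$, then he wins the $(m+1)$-game on $\Phi_m(G)$.
\end{lemma}

\begin{proof}
Let the palette be $A\cup\{\varepsilon\}$ with $|A|=m$. The \emph{first phase} lasts until Indicator selects a vertex of $G$ on whose neighbors all colors of $A$ appear. In the first phase Painter gives $\varepsilon$ to each selected new vertex, and colors each selected vertex of $G$ by $\sigma$ with palette $A$, looking only at the moves made in $G$.

These moves are legal. A new vertex has neighbors only in $G$, where $\varepsilon$ has not been used. A vertex of $G$ sees only $\varepsilon$ on its new neighbors, so the colors of $A$ that it sees are those on its neighbors in $G$, and the color prescribed by $\sigma$ avoids them. Hence no selected vertex is blocked during the first phase, and the moves in $G$ form a play of the $m$-game on $G$ consistent with $\sigma$. Since $\sigma$ is winning, $G$ is not completely colored in the first phase, so the phase ends: Indicator selects $u\in V(G)$ that is blocked in the $m$-game on $G$.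

Here we use that $\sigma$ is strongly winning. There is an index $i$ such that $u\notin V_i$ and all colors of $A$ appear on $V(G)\setminus V_i$. Choose $R\subseteq V(G)\setminus V_i$ consisting of $m$ colored vertices, one of each color of $A$, and put $T=\{u\}\cup R$. As $u$ is uncolored, $|T|=m+1$, and $T$ avoids $V_i$, so the new vertex $w=w_{T,i}$ exists.

\emph{Case 1: some new neighbor of $u$ is colored.} Its color is $\varepsilon$, so $u$ sees all $m+1$ colors and Painter has won.

\emph{Case 2: no new neighbor of $u$ is colored.} Then $u$ sees only colors of $A$, and Painter gives it $\varepsilon$. The vertex $w$ is a new neighbor of $u$, so it is uncolored, and its neighbors carry all colors of $A$ (on $R$) and $\varepsilon$ (on $u$). Thus $w$ is blocked, and Painter wins with arbitrary legal colors.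
\end{proof}

The lemma consumes a strongly winning strategy and returns only a winning one; in Case~1, for instance, $\varepsilon$ may appear only inside $V_i$. To iterate, we must recover the strong property.

\section{From winning to strongly winning}\label{sec:copies}

The cheapest way to satisfy Definition~\ref{def:strong} is to make a single part $V_s$ full before any vertex is blocked: then for a blocked vertex $u\in V_p$ any index $i\notin\{p,s\}$ works. In one connected graph Painter may not have the freedom to do this while also following a winning strategy. Disjoint copies separate the two tasks. The first vertex selected in a copy can take any color, so Painter spends the first few copies on placing new colors into parts, and plays to win only in copies that are opened after some part is full. He must also make sure that nothing gets blocked in the copies he spends, since a block there could come too early; with at least three colors he can color such a copy according to its parts.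

For a tripartitioned graph $H$, let $nH$ be the disjoint union of $n$ copies of $H$, where the $i$-th part of $nH$ is the union of the $i$-th parts of the copies.

\begin{lemma}\label{lem:copies}
Let $m\ge3$. If Painter has a winning strategy $\sigma$ in the $m$-game on a tripartitioned graph $H$, then he has a strongly winning strategy in the $m$-game on $(3m-1)H$.
\end{lemma}

\begin{proof}
Let $V_1,V_2,V_3$ be the parts of the whole graph $(3m-1)H$. When Indicator selects the first vertex $v$ of a copy, Painter classifies that copy.

If none of $V_1,V_2,V_3$ is full at that moment, the copy is \emph{spent}. Say $v\in V_q$. Painter picks a color $c$ that does not appear in $V_q$, assigns $c$ to the index $q$, and assigns two further distinct colors to the other two indices; this needs $m\ge3$. Every selected vertex of this copy, starting with $v$, gets the color assigned to the index of its part. The neighbors of a vertex lie in the same copy and in other parts, so they never carry the color assigned to it. Hence these moves are legal, and no vertex of a spent copy is blocked when selected.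

Otherwise the copy is \emph{serious}, and Painter follows $\sigma$ in it. As there are no edges between copies, the moves in a serious copy form a play on $H$ consistent with $\sigma$.

We count spent copies. Let $N$ be the number of pairs $(q,c)$ such that color $c$ appears in $V_q$. It never decreases, and it increases each time a copy is classified as spent. So just before the $j$-th such classification $N\ge j-1$. At that moment no part is full, so $N\le3(m-1)$. Therefore $j\le 3m-2$: at most $3m-2$ copies are ever spent.

If a play ended with all vertices colored, each of the $3m-1$ copies would have been classified, at least one as serious, and that copy would be completely colored in a play consistent with $\sigma$, which is impossible. So every play ends with the selection of a blocked vertex $u$, and $u$ lies in a serious copy. When that copy was classified, some part $V_s$ was full, and it still is. Let $u\in V_p$ and choose $i\in\{1,2,3\}\setminus\{p,s\}$. Then $u\notin V_i$, and $V_s$ is a full set disjoint from $V_i$.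
\end{proof}

\begin{remark}
The last step is where three parts are needed: Painter does not control whether the blocked vertex lies in the full part, so a part avoiding both must be left for the new vertex of Lemma~\ref{lem:phi}. The hypothesis $m\ge3$ cannot be dropped. Painter wins the $2$-game on a triangle with one vertex in each part, but on any number of disjoint copies Indicator can select the three vertices of one triangle first, and the condition of Definition~\ref{def:strong} fails as in Section~\ref{sec:idea}. This is why the case $m=2$ needs Lemma~\ref{lem:c9}.
\end{remark}

\section{The graphs $H_k$ and the proofs of the theorems}\label{sec:final}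

Define tripartitioned graphs by
\[
H_2=C_9,\qquad H_3=\Phi_2(C_9),\qquad H_{m+1}=\Phi_m\bigl((3m-1)H_m\bigr)\quad(m\ge3),
\]
with $C_9$ partitioned as in Lemma~\ref{lem:c9}.

\begin{proposition}\label{prop:H}
For every $k\ge2$, $\chi(H_k)=3$, Painter wins the $k$-game on $H_k$, and $\operatorname{col}(H_k)\le k+1$.
\end{proposition}

\begin{proof}
Each $H_k$ is tripartitioned and contains the odd cycle $C_9$, so $\chi(H_k)=3$.

Painter wins the $2$-game on $H_2$ by Lemma~\ref{lem:c9}, and the $3$-game on $H_3$ by Lemmas~\ref{lem:c9} and~\ref{lem:phi}. If $m\ge3$ and he wins the $m$-game on $H_m$, then he has a strongly winning strategy in the $m$-game on $(3m-1)H_m$ by Lemma~\ref{lem:copies}, and so wins the $(m+1)$-game on $H_{m+1}$ by Lemma~\ref{lem:phi}.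

For the coloring number, order $\Phi_m(G)$ by taking an optimal order of $G$ followed by the new vertices, each of which has exactly $m+1$ earlier neighbors. This gives $\operatorname{col}(\Phi_m(G))\le\max(\operatorname{col}(G),m+2)$. Now $\operatorname{col}(H_2)\le\Delta(C_9)+1=3$ and $\operatorname{col}(H_3)\le\max(3,4)=4$. If $m\ge3$ and $\operatorname{col}(H_m)\le m+1$, then $\operatorname{col}((3m-1)H_m)\le m+1$ and $\operatorname{col}(H_{m+1})\le m+2$.
\end{proof}

For $k=3$ this already determines $\chi_I$: we have $3\le\chi_I(H_3)\le4$ and Painter wins the $3$-game, so the $69$-vertex graph of Example~\ref{ex:play} has $\chi=3$ and $\chi_I=4$. For larger $k$ one more point needs care. Since $\chi_I$ is the \emph{smallest} palette size with which Indicator wins, $\chi_I(G)>k$ requires that Painter win the $j$-game for every $j\le k$, while the proposition speaks only of the $k$-game on $H_k$. That $H_k$ contains $H_j$ as an induced subgraph does not settle this by itself, as Example~\ref{ex:triangle} warns. We therefore take all the $H_j$ side by side.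

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
Suppose $(a,b)=(\chi(G),\chi_I(G))$ with $G$ nonempty. Then $a\le b$ by Lemma~\ref{lem:bounds}, and $b=a$ if $a\le2$ by Lemma~\ref{lem:bip}. So the pair is of one of the listed forms.

Conversely, $K_1$ and $K_2$ realize $(1,1)$ and $(2,2)$ by Lemma~\ref{lem:bip}. Let $3\le a\le b$ and put
\[
G_{a,b}=K_a\sqcup H_2\sqcup H_3\sqcup\dots\sqcup H_{b-1}.
\]
By Proposition~\ref{prop:H}, $\chi(G_{a,b})=\max(a,3)=a$. Painter wins the $1$-game on $G_{a,b}$ because the graph has an edge, and for $2\le j\le b-1$ he wins the $j$-game by Proposition~\ref{prop:H} and Lemma~\ref{lem:union} applied to $H_j$. Hence $\chi_I(G_{a,b})\ge b$. On the other hand $\operatorname{col}(K_a)=a\le b$ and $\operatorname{col}(H_j)\le j+1\le b$ for $2\le j\le b-1$, so by Lemma~\ref{lem:bounds}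
\[
b\le\chi_I(G_{a,b})\le\operatorname{col}(G_{a,b})\le b.
\]
Thus $\chi(G_{a,b})=a$ and $\chi_I(G_{a,b})=\operatorname{col}(G_{a,b})=b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $k$, let $b=\max(k+1,3)$. The graph $G_{3,b}$ has $\chi=3$ and $\chi_I=b>k$. A function $f$ as in the conjecture would give $b\le f(3)$ for all $b\ge3$, which is impossible.
\end{proof}

Thus $\chi$ determines $\chi_I$ when $\chi\le2$, while for every fixed $a\ge3$ the indicated chromatic number is unbounded on the graphs with $\chi=a$.

\begin{thebibliography}{1}

\bibitem{indicated}
\emph{Indicated colorings of graphs},
\texttt{http://ssdnm.mimuw.edu.pl/\allowbreak pliki/\allowbreak prace-studentow/\allowbreak st/\allowbreak pliki/\allowbreak andrzej-grzesik-1.pdf}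

\end{thebibliography}
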